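\title{Category liftings that respect coordinates}

\begin{abstract}
A category lifting on a topological space selects one representative from each class of sets with the Baire property modulo meager sets, compatibly with the finite Boolean operations. A lifting on a product respects coordinates if it sends every cylinder over a subproduct to a cylinder over the same subproduct. We prove that every product that is a Baire space, with any finite or infinite number of factors, carries a strong lifting that respects coordinates, and that the liftings induced on the factors can be prescribed. We also determine which products, Baire or not, carry a lifting that preserves cylinders. The liftings on all subproducts are read off from a single ultrafilter of open sets on the space $\prod_i X_i^{X_i}$. No separation axioms are used, and the argument is in ZFC.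
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Densities and liftings}

All topological spaces are nonempty. A subset $N$ of a space $X$ is \emph{nowhere dense} if $\overline N$ has empty interior; equivalently, if every nonempty open set contains a nonempty open set disjoint from $N$. A countable union of nowhere dense sets is \emph{meager}, and the meager sets form a $\sigma$-ideal $M(X)$. The space $X$ is \emph{Baire} if no nonempty open subset of $X$ is meager, and \emph{nonmeager} if $X\notin M(X)$. We write $A\sim B$ if $A\triangle B\in M(X)$. This is an equivalence relation that is compatible with finite unions, finite intersections and complements. A set $A$ has the \emph{Baire property} if $A\sim G$ for some open $G$; these sets form a $\sigma$-algebra $\mathcal B_c(X)$.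

A map $\theta\colon\mathcal B_c(X)\to\mathcal B_c(X)$ is a \emph{category density} on $X$ if for all $A,B\in\mathcal B_c(X)$
\begin{itemize}
\item[(i)] $\theta(A)\sim A$;
\item[(ii)] $A\sim B$ implies $\theta(A)=\theta(B)$;
\item[(iii)] $\theta(\emptyset)=\emptyset$ and $\theta(X)=X$;
\item[(iv)] $\theta(A\cap B)=\theta(A)\cap\theta(B)$.
\end{itemize}
It is a \emph{category lifting} if, in addition,
\begin{itemize}
\item[(v)] $\theta(A\cup B)=\theta(A)\cup\theta(B)$.
\end{itemize}
We usually omit the word ``category''. A density or lifting is \emph{strong} if $U\subseteq\theta(U)$ for every open $U$. By (i) and (ii), $\theta$ picks one set from each $\sim$-class; the remaining axioms say that identities that hold only up to a meager set hold exactly for the chosen sets. Three consequences are used throughout.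
\begin{itemize}
\item[(D1)] $A\subseteq B$ implies $\theta(A)\subseteq\theta(B)$, because $\theta(A)=\theta(A\cap B)=\theta(A)\cap\theta(B)$.
\item[(D2)] $\theta(A)=\emptyset$ if and only if $A$ is meager: use (i) in one direction and (ii), (iii) in the other. Hence a space with a density is nonmeager, and a space with a strong density is Baire.
\item[(D3)] If $\theta$ is a lifting, then $\theta(X\setminus A)=X\setminus\theta(A)$: the sets $\theta(A)$ and $\theta(X\setminus A)$ are disjoint by (iii), (iv) and cover $X$ by (iii), (v).
\end{itemize}

\subsection*{Products}

Let $\{X_i:i\in I\}$ be a family of spaces. For $J\subseteq I$ let $X_J=\prod_{i\in J}X_i$ with the product topology and $J^c=I\setminus J$. We identify $X_{\{i\}}$ with $X_i$, and $X_J\times X_L$ with $X_{J\cup L}$ for disjoint $J,L$; we read $A\times X_\emptyset$ as $A$; and $x|L$ is the restriction of $x\in X_J$ to $L\subseteq J$. A set $A\times X_{J^c}$ with $A\subseteq X_J$ is a \emph{cylinder over $X_J$} with \emph{base} $A$. It has the Baire property when its base does (Lemma~\ref{lem:open}).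

Suppose that $X_I$ is Baire. A density $\theta$ on $X_I$ \emph{respects coordinates} if for every $\emptyset\ne J\subseteq I$ and every $A\in\mathcal B_c(X_J)$ there is $B\in\mathcal B_c(X_J)$ with
\[
\theta(A\times X_{J^c})=B\times X_{J^c}.
\]
In words: if membership in a set depends only on the coordinates in $J$, then so does membership in its chosen representative. Given densities $\delta_i$ on $X_i$, we say that $\theta$ has the $\delta_i$ as its \emph{marginals} if $\theta(A\times X_{\{i\}^c})=\delta_i(A)\times X_{\{i\}^c}$ for all $i\in I$ and $A\in\mathcal B_c(X_i)$. Two results are known.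
\begin{itemize}
\item[(A)] If $X_I$ is Baire and $\delta_i$ are (strong) densities on the $X_i$, then there is a (strong) density on $X_I$ that respects coordinates and has the $\delta_i$ as its marginals.
\item[(B)] If $X\times Y$ is Baire and $\rho$, $\sigma$ are (strong) liftings on $X$ and $Y$, then there is a (strong) lifting $\pi$ on $X\times Y$ that is a \emph{product} of $\rho$ and $\sigma$: $\pi(A\times B)=\rho(A)\times\sigma(B)$ for all $A\in\mathcal B_c(X)$, $B\in\mathcal B_c(Y)$.
\end{itemize}
A product lifting as in (B) respects coordinates: take $B=Y$ or $A=X$. So densities are covered for any number of factors and liftings for two. The remaining case is posed as an open problem in \cite{source}.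

\medskip
\noindent\textbf{Problem.} \emph{Let $|I|>2$, finite or infinite, and let $X_I$ be a Baire space. Is there always a lifting on $X_I$ that respects coordinates?}

\subsection*{Results}

The answer is yes.

\begin{theorem}\label{thm:main}
If $X_I$ is a Baire space, then there is a strong category lifting on $X_I$ that respects coordinates.
\end{theorem}

The marginals can be prescribed, and the liftings on all subproducts can be chosen coherently.

\begin{theorem}\label{thm:marg}
Let $X_I$ be a Baire space and let $\delta_i$ be a category lifting on $X_i$ for each $i\in I$. There are category liftings $\theta_J$ on $X_J$, for $\emptyset\ne J\subseteq I$, such that $\theta_{\{i\}}=\delta_i$ for all $i$ and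
\[
\theta_J(A\times X_{J\setminus L})=\theta_L(A)\times X_{J\setminus L}\qquad\text{whenever }\emptyset\ne L\subseteq J\text{ and }A\in\mathcal B_c(X_L).
\]
In particular:
\begin{itemize}
\item[(a)] $\theta_I$ respects coordinates and has the $\delta_i$ as its marginals;
\item[(b)] $\theta_{J\cup L}(A\times B)=\theta_J(A)\times\theta_L(B)$ for disjoint nonempty $J,L$ and $A\in\mathcal B_c(X_J)$, $B\in\mathcal B_c(X_L)$;
\item[(c)] if all $\delta_i$ are strong, then all $\theta_J$ are strong.
\end{itemize}
If the $\delta_i$ are only densities, then there is a lifting $\theta_I$ on $X_I$ that respects coordinates and satisfies $\theta_I(A\times X_{\{i\}^c})\supseteq\delta_i(A)\times X_{\{i\}^c}$ for all $i\in I$ and $A\in\mathcal B_c(X_i)$.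
\end{theorem}

For two factors, (b) and (c) contain (B). In the last sentence inclusion cannot be replaced by equality in general: a marginal of a lifting satisfies (v), so it is itself a lifting.

By (D2) a strong density can exist only on a Baire space, while a density as such forces only that the space be nonmeager. It is therefore natural to ask what remains of Theorem~\ref{thm:main} without the word ``strong''. For an arbitrary family $\{X_i\}$, call a density $\theta$ on $X_I$ \emph{cylindrical} if for all $\emptyset\ne J\subseteq I$ and $A\in\mathcal B_c(X_J)$ we have $\theta(A\times X_{J^c})=B\times X_{J^c}$ for some subset $B\subseteq X_J$. This is the condition of respecting coordinates without the requirement that $B$ have the Baire property.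

\begin{theorem}\label{thm:baire}
Let $\{X_i:i\in I\}$ be any family of spaces; $X_I$ is not assumed to be Baire. The following are equivalent:
\begin{itemize}
\item[(1)] there is a cylindrical density on $X_I$;
\item[(2)] there is a cylindrical lifting on $X_I$;
\item[(3)] there is a box $W=\prod_iW_i$, with $W_i\subseteq X_i$ nonempty and open and $W_i=X_i$ for all but finitely many $i$, such that $W$ is a Baire space and $X_I\setminus W$ is meager.
\end{itemize}
The hypothesis ``$X_I$ is Baire'' in Theorem~\ref{thm:main} cannot be weakened to ``$X_I$ is nonmeager'', even for densities: whenever $|I|\ge2$, there is a family $\{X_i:i\in I\}$ such that $X_I$ is nonmeager and carries no cylindrical density.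
\end{theorem}

Section~\ref{sec:cat} collects the facts about meager sets that we need. Section~\ref{sec:idea} shows by examples where three factors differ from two and what overcomes the difficulty. The construction is in Section~\ref{sec:constr}, and the three theorems are proved in Sections~\ref{sec:main}, \ref{sec:marg} and~\ref{sec:baire}.

\section{Meager sets and open maps}\label{sec:cat}

\begin{lemma}\label{lem:open}
Let $p\colon K\to X$ be continuous and open.
\begin{itemize}
\item[(a)] $p^{-1}(\overline S)=\overline{p^{-1}(S)}$ for every $S\subseteq X$.
\item[(b)] Preimages of nowhere dense sets are nowhere dense, and preimages of meager sets are meager. Hence $A\sim B$ implies $p^{-1}(A)\sim p^{-1}(B)$, and preimages of sets with the Baire property have the Baire property.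
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $p^{-1}(\overline S)$ is closed and contains $p^{-1}(S)$, which gives $\supseteq$. If $p(k)\in\overline S$ and $O$ is an open neighborhood of $k$, then $p(O)$ is an open neighborhood of $p(k)$, so it meets $S$, and $O$ meets $p^{-1}(S)$.

(b) If $\overline{p^{-1}(N)}=p^{-1}(\overline N)$ contains a nonempty open set $O$, then $\overline N$ contains the nonempty open set $p(O)$. The other claims follow because preimages commute with unions and symmetric differences.
\end{proof}

We apply the lemma to two kinds of maps. The first are the projections $X_J\to X_L$ for $L\subseteq J$, where the preimage of $A$ is $A\times X_{J\setminus L}$. They give: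
\begin{equation}\label{eq:subBaire}
\text{if $X_I$ is Baire, then $X_J$ is Baire for every $\emptyset\neq J\subseteq I$,}
\end{equation}
since a nonempty open meager set $U\subseteq X_J$ would make $U\times X_{J^c}$ nonempty, open and meager. The second are the inclusions of open subspaces.

\begin{lemma}\label{lem:sub}
Let $W\subseteq X$ be nonempty and open. A set $N\subseteq W$ is meager in $W$ if and only if it is meager in $X$. If $A\in\mathcal B_c(X)$, then $A\cap W\in\mathcal B_c(W)$. If $X$ is Baire, so is $W$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:open}(b) for the inclusion $W\to X$ gives the second claim and shows that sets meager in $X$ have meager traces on $W$. Conversely, let $N$ be nowhere dense in $W$ and let $V\subseteq X$ be nonempty and open. Either $V\cap W=\emptyset$, and $V$ misses $N$, or $V\cap W$ contains a nonempty set that is open in $W$, hence in $X$, and misses $N$. So $N$ is nowhere dense in $X$. The last claim follows from the first.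
\end{proof}

\begin{lemma}\label{lem:clos}
Let $G,G'\subseteq X$ be open.
\begin{itemize}
\item[(a)] $\overline G\setminus G$ is nowhere dense. Hence $A\sim G$ implies $X\setminus A\sim X\setminus\overline G$.
\item[(b)] If $X$ is Baire and $G\sim G'$, then $\overline G=\overline{G'}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $\overline G\setminus G$ is closed, and a nonempty open subset of $\overline G$ meets $G$. (b) The set $G\setminus\overline{G'}$ is open and contained in the meager set $G\triangle G'$, so it is empty. Thus $\overline G\subseteq\overline{G'}$, and the roles can be exchanged.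
\end{proof}

The next lemma says that meagerness is a local property. Our spaces need not have a countable base, so the point is to handle uncountable unions.

\begin{lemma}\label{lem:local}
Let $G\subseteq X$ be open and $M\subseteq G$. Suppose that every nonempty open subset of $G$ contains a nonempty open set $C$ with $M\cap C$ meager. Then $M$ is meager. In particular (Banach), any union of open meager sets is meager.
\end{lemma}

\begin{proof}
By Zorn's lemma take a maximal family $(C_j)$ of pairwise disjoint nonempty open subsets of $G$ with every $M\cap C_j$ meager, and let $C=\bigcup_jC_j$. If the open set $G\setminus\overline C$ were nonempty, the hypothesis would give one more member of the family. So $G\subseteq\overline C$, and $M\setminus C\subseteq\overline C\setminus C$ is nowhere dense.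

Write $M\cap C_j=\bigcup_nN_{j,n}$ with $N_{j,n}$ nowhere dense, and put $N_n=\bigcup_jN_{j,n}$. Let $V$ be nonempty and open. If $V$ misses $C$, it misses $N_n$. Otherwise some $V\cap C_j$ is nonempty and contains a nonempty open set $V'$ that misses $N_{j,n}$; as $V'\subseteq C_j$, it also misses $N_{j',n}\subseteq C_{j'}$ for $j'\ne j$. So each $N_n$ is nowhere dense, and $M\cap C=\bigcup_nN_n$ is meager.

For the last claim let $M=G=\bigcup_\alpha U_\alpha$ with $U_\alpha$ open and meager. A nonempty open $V\subseteq G$ meets some $U_\alpha$; take $C=V\cap U_\alpha$.
\end{proof}

\section{The difficulty and the idea}\label{sec:idea}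

Nothing in this section is used in the proofs.

\subsection*{Densities need no choices}

\begin{example}\label{ex:ro}
Let $X$ be Baire. For $A\sim G$ with $G$ open put $\delta(A)=\operatorname{int}\overline G$. This is well defined and satisfies (ii) by Lemma~\ref{lem:clos}(b), and (iii) holds. From $G\subseteq\operatorname{int}\overline G\subseteq\overline G$ we get (i) and strongness. For (iv), the open set $V=\operatorname{int}\overline G\cap\operatorname{int}\overline H$ contains $\operatorname{int}\overline{G\cap H}$; also $V\sim G\cap H$, so $V\subseteq\overline V=\overline{G\cap H}$ and $V\subseteq\operatorname{int}\overline{G\cap H}$. On a Baire product this density respects coordinates: by Lemma~\ref{lem:open}(a) preimages under a projection commute with closure, hence, by passing to complements, with interior, so $\operatorname{int}\overline{G\times X_{J^c}}=\operatorname{int}\overline G\times X_{J^c}$.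
\end{example}

On $\mathbb R$ this $\delta$ is not a lifting: $0$ lies in $\delta((-1,0)\cup(0,1))=(-1,1)$ but in neither $\delta((-1,0))$ nor $\delta((0,1))$. A density may leave the point $0$ undecided; a lifting must assign it to the left or to the right.

It helps to look at $\theta$ one point at a time. For $x\in X$ the family $\mathcal F_x=\{A\in\mathcal B_c(X):x\in\theta(A)\}$ is a proper filter of the Boolean algebra $\mathcal B_c(X)$ by (iii), (iv) and (D1), and for a lifting it is an ultrafilter by (D3): each point decides, for every $A$, between $A$ and its complement. On a product, $\theta$ is cylindrical exactly when any two points $x,y$ with $x|J=y|J$ make the same decisions about the cylinders over $X_J$ (with bases in $\mathcal B_c(X_J)$). So the decisions at different points are linked.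

\subsection*{Two factors and three}

For two factors, the point $(x_1,x_2)$ inherits its decisions about cylinders over $X_1$ from $x_1$ and those about cylinders over $X_2$ from $x_2$. These never conflict. If $A_i\in\mathcal B_c(X_i)$ are nonmeager, then $A_i\sim G_i$ with $G_i$ open and nonempty, so $(A_1\times X_2)\cap(X_1\times A_2)\sim G_1\times G_2$, which is nonmeager when $X_1\times X_2$ is Baire.

For three factors the index sets $\{1,2\}$, $\{2,3\}$, $\{1,3\}$ overlap. Applying (B) twice, first to $X_1,X_2$ and then to $X_1\times X_2$ and $X_3$, takes care of $J=\{1\},\{2\},\{3\},\{1,2\}$, but (B) says nothing about the cylinders over $X_{\{1,3\}}$ and $X_{\{2,3\}}$. One may instead first choose product liftings on the three two-fold products and then try to extend them to $X_1\times X_2\times X_3$. This can fail.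

\begin{example}\label{ex:cycle}
Let $\rho$ be a lifting on $\mathbb R$ and $\pi$ a product of $\rho$ with itself on $\mathbb R^2$. Let $s(u,v)=(v,u)$ and $\pi^s(A)=s(\pi(s(A)))$. As $s$ is a homeomorphism, $\pi^s$ is a lifting, and $\pi^s(A\times B)=s(\rho(B)\times\rho(A))=\rho(A)\times\rho(B)$, so $\pi^s$ is again a product of $\rho$ with itself. Let $D=\{(u,v):u<v\}$. The diagonal is nowhere dense, so $\pi(D)\cup\pi(s(D))=\mathbb R^2$. Exchanging $\pi$ and $\pi^s$ if necessary, we have $(0,0)\in\pi(D)$, and then $(0,0)\in\pi^s(s(D))$. Put $\pi$ on the coordinate pairs $(1,2)$ and $(2,3)$ and $\pi^s$ on the pair $(1,3)$. All marginals are equal to $\rho$. Yet no density $\theta$ on $\mathbb R^3$ acts on cylinders over the three pairs through these liftings, for the origin would lie in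
\[
\theta(\{x_1<x_2\})\cap\theta(\{x_2<x_3\})\cap\theta(\{x_3<x_1\})=\theta(\emptyset)=\emptyset .
\]
\end{example}

So (A) and (B) suggest a positive answer, but a construction that climbs from smaller index sets to larger ones has to avoid cycles of this kind, for all triples of points at once. We shall instead make all decisions, for all $J$ and all points, in a single step.

\subsection*{A case in which one map makes all decisions}

\begin{example}\label{ex:isolated}
Let $I$ be finite and suppose that the set $D_i$ of isolated points of $X_i$ is dense in $X_i$. Then $D=\prod_iD_i$ is an open dense set of isolated points of $X_I$. Its complement is nowhere dense, and an isolated point lies in no nowhere dense set, so a set is meager if and only if it misses $D$. Thus $A\sim B$ means $A\cap D=B\cap D$, and every set $A$ has the Baire property, since $A\sim A\cap D$ and $A\cap D$ is open. Choose maps $k_i\colon X_i\to D_i$ that are the identity on $D_i$, let $k(x)=(k_i(x_i))_{i\in I}$, and put $\theta(A)=k^{-1}(A)$. Then (i) holds because $k$ is the identity on $D$; (ii) holds because $k$ maps into $D$; and (iii)--(v) hold for every preimage map. Because $k$ acts coordinate by coordinate,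
\[
k^{-1}(A\times X_{J^c})=\{x\in X_J:(k_i(x_i))_{i\in J}\in A\}\times X_{J^c},
\]
and the base has the Baire property, as every subset of $X_J$ does. So $\theta$ is a lifting that respects coordinates.

Concretely, let $X_1=X_2=X_3=\{1,2,3,\dots\}\cup\{\infty\}$ be a convergent sequence with its limit, and let $k_i(\infty)=i$. The point $(\infty,\infty,\infty)$ decides about $A$ by asking whether $(1,2,3)\in A$. It accepts $\{x_1<x_2\}$, $\{x_2<x_3\}$ and $\{x_1<x_3\}$; its answer about $\{x_1<x_3\}$ is shared by every point $(\infty,n,\infty)$, which asks about $(1,n,3)$. No cycle can arise, whatever the $k_i(\infty)$ are, because the three questions are put to the same triple of numbers.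
\end{example}

This recipe has two defects. The lifting is not strong: the cylinder $\{x_1>1\}$ is an open neighborhood of $(\infty,\infty,\infty)$ that this point rejects. Worse, $A\mapsto k^{-1}(A)$ satisfies (ii) only if the values of $k$ avoid every nowhere dense set, and on $\mathbb R^3$, where points are nowhere dense, no map does that. Both defects have the same cure. Regard $(k_i)_{i\in I}$ as a point of the space of all such tuples of maps, and replace this point by an ``ideal point'' that avoids all nowhere dense sets and, if we wish, is infinitely close to the identity. An ultrafilter of open sets is such an ideal point.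

\section{The construction}\label{sec:constr}

\subsection*{Open ultrafilters}

An \emph{open filter} on a space $K$ is a nonempty family of nonempty open sets that is closed under finite intersections and under open supersets. An \emph{open ultrafilter} is a maximal open filter. If $\mathcal S$ is a family of open sets whose finite intersections are all nonempty, then the open supersets of these intersections, together with $K$, form an open filter. The union of a chain of open filters is an open filter, so by Zorn's lemma $\mathcal S$ lies in an open ultrafilter.

\begin{lemma}\label{lem:uf}
Let $\mathcal U$ be an open ultrafilter on $K$ and let $O,O'\subseteq K$ be open.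
\begin{itemize}
\item[(a)] $O\in\mathcal U$ if and only if $O$ meets every member of $\mathcal U$.
\item[(b)] If $O\cup O'$ is dense, then $O\in\mathcal U$ or $O'\in\mathcal U$.
\item[(c)] If $O\in\mathcal U$ and $O\subseteq\overline{O'}$, then $O'\in\mathcal U$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Members of $\mathcal U$ meet each other. If $O$ meets every member of $\mathcal U$, then the open supersets of the sets $O\cap V$, $V\in\mathcal U$, form an open filter that contains $\mathcal U$ and $O$; by maximality it equals $\mathcal U$.

(b) Otherwise (a) gives $V,V'\in\mathcal U$ with $V\cap O=\emptyset=V'\cap O'$, and $V\cap V'$ is a nonempty open set disjoint from $O\cup O'$.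

(c) For $V\in\mathcal U$ the set $V\cap O$ is nonempty, open and contained in $\overline{O'}$, so it meets $O'$. Now apply (a).
\end{proof}

With $O'=\emptyset$, part (b) says that $\mathcal U$ contains every dense open set. This is the sense in which $\mathcal U$ avoids all nowhere dense sets.

\subsection*{The space of coordinatewise maps}

Let $X_I$ be Baire, and put
\[
K=\prod_{i\in I}X_i^{\,X_i}=\prod_{i\in I}\ \prod_{t\in X_i}X_i
\]
with the product topology. A point of $K$ is a tuple $k=(k_i)_{i\in I}$ of arbitrary maps $k_i\colon X_i\to X_i$. The coordinates of $K$ are the pairs $(i,t)$ with $t\in X_i$, and the $(i,t)$-th coordinate of $k$ is $k_i(t)$. For $\emptyset\ne J\subseteq I$ and $x\in X_J$ define the evaluation map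
\[
p^J_x\colon K\to X_J,\qquad p^J_x(k)=(k_i(x_i))_{i\in J}.
\]
It is the projection of the product $K$ onto the coordinates $(i,x_i)$, $i\in J$, and these are pairwise distinct. Hence $p^J_x$ is continuous, open and onto. It matters here that every factor has a map $k_i$ of its own, even when factors coincide: with one map $k$ for both factors of $\mathbb R^2$, evaluation at $(t,t)$ would have the diagonal as its range and would not be open.

Fix an open ultrafilter $\mathcal U$ on $K$. In Example~\ref{ex:isolated} the point $x$ was put into $\theta(A)$ when $p_x(k)\in A$. We now require this for ``$\mathcal U$-most'' $k$; since $\mathcal U$ consists of open sets, we first replace $A$ by an open set. For $A\in\mathcal B_c(X_J)$ choose an open $G\subseteq X_J$ with $A\sim G$ and put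
\begin{equation}\label{eq:def}
\theta_J(A)=\{x\in X_J:(p^J_x)^{-1}(G)\in\mathcal U\}.
\end{equation}
All algebraic requirements hold for every choice of $\mathcal U$.

\begin{proposition}\label{prop:alg}
Let $X_I$ be Baire, let $\mathcal U$ be any open ultrafilter on $K$, let $\emptyset\ne J\subseteq I$ and $A,B\in\mathcal B_c(X_J)$.
\begin{itemize}
\item[(a)] $\theta_J(A)$ does not depend on the choice of $G$, and $A\sim B$ implies $\theta_J(A)=\theta_J(B)$.
\item[(b)] $\theta_J(\emptyset)=\emptyset$ and $\theta_J(X_J)=X_J$.
\item[(c)] $\theta_J(A\cap B)=\theta_J(A)\cap\theta_J(B)$; in particular $\theta_J$ is monotone.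
\item[(d)] $\theta_J(X_J\setminus A)=X_J\setminus\theta_J(A)$ and $\theta_J(A\cup B)=\theta_J(A)\cup\theta_J(B)$.
\item[(e)] If $\emptyset\ne L\subseteq J$ and $E\in\mathcal B_c(X_L)$, then $\theta_J(E\times X_{J\setminus L})=\theta_L(E)\times X_{J\setminus L}$.
\end{itemize}
\end{proposition}

\begin{proof}
Fix $x\in X_J$ and write $p=p^J_x$.

(a) Both claims reduce to this: if $G\sim G'$ are open, then $p^{-1}(G)\in\mathcal U$ if and only if $p^{-1}(G')\in\mathcal U$. The space $X_J$ is Baire by \eqref{eq:subBaire}, so $\overline G=\overline{G'}$ by Lemma~\ref{lem:clos}(b). By Lemma~\ref{lem:open}(a), $p^{-1}(G)$ and $p^{-1}(G')$ have the same closure, and Lemma~\ref{lem:uf}(c) applies in both directions.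

(b) Take $G=\emptyset$ and $G=X_J$; we have $\emptyset\notin\mathcal U$ and $K\in\mathcal U$.

(c) If $A\sim G$ and $B\sim H$, then $A\cap B\sim G\cap H$ and $p^{-1}(G\cap H)=p^{-1}(G)\cap p^{-1}(H)$. An intersection of two open sets belongs to an open filter if and only if both sets do.

(d) If $A\sim G$, then $X_J\setminus A\sim H$ for $H=X_J\setminus\overline G$ by Lemma~\ref{lem:clos}(a). By Lemma~\ref{lem:open}(a), $p^{-1}(H)=K\setminus\overline{p^{-1}(G)}$. So $p^{-1}(G)$ and $p^{-1}(H)$ are disjoint open sets with dense union. At most one of them is in $\mathcal U$, and at least one is by Lemma~\ref{lem:uf}(b). Thus $x$ lies in exactly one of $\theta_J(A)$ and $\theta_J(X_J\setminus A)$. The formula for unions follows from this and (c) by De Morgan's laws.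

(e) If $E\sim G$ in $X_L$, then $E\times X_{J\setminus L}\sim G\times X_{J\setminus L}$ by Lemma~\ref{lem:open}(b), and
\[
p^{-1}(G\times X_{J\setminus L})=\{k\in K:(k_i(x_i))_{i\in L}\in G\}=(p^L_{x|L})^{-1}(G).
\]
So $x\in\theta_J(E\times X_{J\setminus L})$ if and only if $x|L\in\theta_L(E)$.
\end{proof}

Part (a) is the only place in the proofs of Theorems~\ref{thm:main} and~\ref{thm:marg} where the Baire hypothesis is used. Without it a nonempty open set $G$ could be meager, so that $G\sim\emptyset$, while nothing prevents $p^{-1}(G)\in\mathcal U$. Part (e) is the heart of the matter: two points with the same restriction to $L$ ask $\mathcal U$ about literally the same subset of $K$. The cycle of Example~\ref{ex:cycle} is excluded because the sets $\{k_1(0)<k_2(0)\}$, $\{k_2(0)<k_3(0)\}$ and $\{k_3(0)<k_1(0)\}$ have empty intersection and cannot all belong to $\mathcal U$.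

What is missing is property (i), and with it the Baire property of $\theta_J(A)$. This does depend on $\mathcal U$. If $I=\{1\}$, $X_1=\mathbb R$ and $\mathcal U$ contains the open neighborhoods of the constant map $0$, then $\theta_I((-1,1))=\mathbb R$. The next lemma reduces (i) to a one-sided condition on open sets; the other side comes for free from complements.

\begin{lemma}\label{lem:reduce}
In the situation of Proposition~\ref{prop:alg}, suppose that $G\setminus\theta_J(G)$ is meager for every $\emptyset\ne J\subseteq I$ and every open $G\subseteq X_J$. Then every $\theta_J$ is a lifting on $X_J$, and $\theta_I$ respects coordinates.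
\end{lemma}

\begin{proof}
Let $A\sim G$ with $G\subseteq X_J$ open, and let $H=X_J\setminus\overline G$. Since $H\sim X_J\setminus G$, parts (a) and (d) of Proposition~\ref{prop:alg} give $\theta_J(H)=X_J\setminus\theta_J(G)$, that is, $H\cap\theta_J(G)=H\setminus\theta_J(H)$. A point of $\theta_J(G)\setminus G$ lies in $H$ or in $\overline G\setminus G$. Therefore
\[
\theta_J(G)\triangle G\subseteq\bigl(G\setminus\theta_J(G)\bigr)\cup\bigl(H\setminus\theta_J(H)\bigr)\cup\bigl(\overline G\setminus G\bigr),
\]
and the right side is meager by the hypothesis, applied to $G$ and to $H$, and by Lemma~\ref{lem:clos}(a). So $\theta_J(A)=\theta_J(G)\sim G\sim A$. This gives $\theta_J(A)\in\mathcal B_c(X_J)$ and (i); properties (ii)--(v) are in Proposition~\ref{prop:alg}. Finally, part (e) gives $\theta_I(A\times X_{J^c})=\theta_J(A)\times X_{J^c}$, and the base has the Baire property.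
\end{proof}

\section{A strong lifting: proof of Theorem~\ref{thm:main}}\label{sec:main}

For the identity map the preimage of $G$ is $G$ itself, so we take $\mathcal U$ infinitely close to the identity. Let $e\in K$ be given by $e_i=\mathrm{id}_{X_i}$. Finite intersections of open neighborhoods of $e$ contain $e$, so there is an open ultrafilter $\mathcal U$ on $K$ that contains all these neighborhoods. Let $\theta_J$ be defined by \eqref{eq:def}.

Let $G\subseteq X_J$ be open and $x\in G$. Since $p^J_x(e)=x$, the open set $(p^J_x)^{-1}(G)$ contains $e$, so it belongs to $\mathcal U$, and $x\in\theta_J(G)$. Thus $G\subseteq\theta_J(G)$ for all $J$ and all open $G\subseteq X_J$. By Lemma~\ref{lem:reduce}, $\theta_I$ is a lifting that respects coordinates, and the inclusion just proved says that it is strong. \qed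

\begin{remark}
Applying the inclusion to $X_J\setminus\overline G$ and taking complements gives $G\subseteq\theta_J(G)\subseteq\overline G$. So $\theta_J(G)$ differs from $G$ only by boundary points, and $\mathcal U$ decides which of them are added.
\end{remark}

\section{Prescribed marginals: proof of Theorem~\ref{thm:marg}}\label{sec:marg}

Now $\mathcal U$ has to reproduce the decisions of the $\delta_i$. These concern single coordinates $(i,t)$ of $K$, and different coordinates of a product impose independent conditions, so the decisions can all be put into $\mathcal U$. The new difficulty is property (i). The $\delta_i$ need not be strong, so $G\subseteq\theta_J(G)$ may fail, and we know $\theta_J$ explicitly only on boxes. Lemma~\ref{lem:local} carries the information from boxes to open sets.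

We treat both parts of the theorem together. Let the $\delta_i$ be densities; we say where more is assumed.

\medskip
\noindent\emph{Step 1: the ultrafilter.} For $i\in I$, $t\in X_i$ and open $G\subseteq X_i$ let
\[
S_{i,t,G}=\{k\in K:k_i(t)\in G\}=(p^{\{i\}}_t)^{-1}(G),
\]
and let $\mathcal S$ be the family of all $S_{i,t,G}$ with $t\in\delta_i(G)$. Take finitely many members of $\mathcal S$ and group them by the pair $(i,t)$. If $G_1,\dots,G_n$ are the open sets that occur with $(i,t)$, then $t\in\delta_i(G_1)\cap\dots\cap\delta_i(G_n)=\delta_i(G_1\cap\dots\cap G_n)$, so $G_1\cap\dots\cap G_n\ne\emptyset$ because $\delta_i(\emptyset)=\emptyset$. Pick a point $y_{i,t}$ of this intersection. The point $k\in K$ with $k_i(t)=y_{i,t}$ for the finitely many pairs that occur, and $k_i(t)=t$ for all others, lies in all the given sets. Hence there is an open ultrafilter $\mathcal U\supseteq\mathcal S$. Let $\theta_J$ be defined by \eqref{eq:def}.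

\medskip
\noindent\emph{Step 2: marginals.} We show that $\delta_i(A)\subseteq\theta_{\{i\}}(A)$ for $A\in\mathcal B_c(X_i)$, with equality if $\delta_i$ is a lifting. Let $A\sim G$ with $G$ open. If $t\in\delta_i(A)=\delta_i(G)$, then $S_{i,t,G}\in\mathcal S\subseteq\mathcal U$, which means $t\in\theta_{\{i\}}(A)$. If $\delta_i$ is a lifting, apply the inclusion to $X_i\setminus A$ and use (D3) and Proposition~\ref{prop:alg}(d): $X_i\setminus\delta_i(A)=\delta_i(X_i\setminus A)\subseteq\theta_{\{i\}}(X_i\setminus A)=X_i\setminus\theta_{\{i\}}(A)$.

\medskip
\noindent\emph{Step 3: boxes.} Let $C=\prod_{i\in F}C_i\times X_{J\setminus F}$ with $F\subseteq J$ finite and nonempty and $C_i\subseteq X_i$ open; such sets form a base of $X_J$. Since $C=\bigcap_{i\in F}(C_i\times X_{J\setminus\{i\}})$, parts (c) and (e) of Proposition~\ref{prop:alg} and Step~2 give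
\begin{equation}\label{eq:box}
\theta_J(C)=\prod_{i\in F}\theta_{\{i\}}(C_i)\times X_{J\setminus F}\supseteq\prod_{i\in F}\delta_i(C_i)\times X_{J\setminus F}.
\end{equation}
A point $x\in C\setminus\theta_J(C)$ therefore has $x_i\in C_i\setminus\delta_i(C_i)$ for some $i\in F$, so
\[
C\setminus\theta_J(C)\subseteq\bigcup_{i\in F}\bigl(C_i\setminus\delta_i(C_i)\bigr)\times X_{J\setminus\{i\}}.
\]
This finite union is meager by property (i) of the $\delta_i$ and Lemma~\ref{lem:open}(b).

\medskip
\noindent\emph{Step 4: open sets.} Let $G\subseteq X_J$ be open and $M=G\setminus\theta_J(G)$. Every nonempty open subset of $G$ contains a nonempty box $C$ as in Step~3. By monotonicity $\theta_J(C)\subseteq\theta_J(G)$, so $M\cap C\subseteq C\setminus\theta_J(C)$ is meager. By Lemma~\ref{lem:local}, $M$ is meager. Lemma~\ref{lem:reduce} now shows that every $\theta_J$ is a lifting and that $\theta_I$ respects coordinates.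

\medskip
\noindent\emph{Step 5: conclusion.} The system $(\theta_J)$ is coherent by Proposition~\ref{prop:alg}(e). In particular $\theta_I(A\times X_{\{i\}^c})=\theta_{\{i\}}(A)\times X_{\{i\}^c}$, and Step~2 gives the last sentence of the theorem for densities, and $\theta_{\{i\}}=\delta_i$ and (a) for liftings. For (b), write $A\times B=(A\times X_L)\cap(X_J\times B)$; then
\[
\theta_{J\cup L}(A\times B)=(\theta_J(A)\times X_L)\cap(X_J\times\theta_L(B))=\theta_J(A)\times\theta_L(B).
\]
For (c), let all $\delta_i$ be strong, $G\subseteq X_J$ open and $x\in G$. Choose a box $C$ with $x\in C\subseteq G$. By \eqref{eq:box} and $C_i\subseteq\delta_i(C_i)$ we get $x\in C\subseteq\theta_J(C)\subseteq\theta_J(G)$. \qed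

\section{The Baire hypothesis: proof of Theorem~\ref{thm:baire}}\label{sec:baire}

For a single space $X$ the cylinder condition is empty, and (3) holds as soon as $X$ is nonmeager. Indeed, the union $R$ of all open meager sets is meager by Lemma~\ref{lem:local}, so $\overline R$ is meager, and $W=X\setminus\overline R$ is a nonempty open set that is Baire by Lemma~\ref{lem:sub}. In a product one can discard the meager open part in the same way, but what remains need not be a box. The theorem says that a cylindrical density exists exactly when a box will do. Let $\pi_i\colon X_I\to X_i$ be the projections. The implication (2)$\Rightarrow$(1) is trivial.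

\subsection*{From a cylindrical density to a Baire box: (1)$\Rightarrow$(3)}

Let $\theta$ be a cylindrical density on $X_I$. By (D2), $X_I$ is nonmeager. We remove from each factor the part that is negligible as seen from the product. Let $R_i$ be the union of all open $G\subseteq X_i$ for which $\pi_i^{-1}(G)$ is meager in $X_I$, and put $W_i=X_i\setminus\overline{R_i}$.

The set $\pi_i^{-1}(R_i)$ is a union of open meager sets, so it is meager by Lemma~\ref{lem:local}, and $\pi_i^{-1}(\overline{R_i}\setminus R_i)$ is nowhere dense by Lemmas~\ref{lem:clos}(a) and~\ref{lem:open}(b). Thus $\pi_i^{-1}(\overline{R_i})$ is meager. It is not all of $X_I$, so $W_i\neq\emptyset$.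

The set $F=\{i:R_i\ne\emptyset\}$ is finite. Suppose not, and let $O=\bigcup_{i\in F}\pi_i^{-1}(R_i)$, which is open and, by Lemma~\ref{lem:local}, meager. A nonempty basic box restricts only finitely many coordinates, so it leaves some $i\in F$ free and contains a point whose $i$-th coordinate is in $R_i$. Hence $O$ is dense, $X_I\setminus O$ is nowhere dense, and $X_I$ is meager, a contradiction. So $W_i=X_i$ for $i\notin F$, the box $W=\prod_iW_i$ is open, and $X_I\setminus W=\bigcup_{i\in F}\pi_i^{-1}(\overline{R_i})$ is meager.

So far only the nonmeagerness of $X_I$ was used; the density is needed to show that $W$ is Baire. Every nonempty open subset of $W$ contains a box $G=\bigcap_{i\in E}\pi_i^{-1}(G_i)$ with $E\supseteq F$ finite and nonempty and $\emptyset\ne G_i\subseteq W_i$ open. By Lemma~\ref{lem:sub} it suffices to show that $G$ is nonmeager in $X_I$. As $G_i$ is nonempty and disjoint from $R_i$, it is not one of the sets whose union is $R_i$, so $\pi_i^{-1}(G_i)$ is nonmeager. Since $\theta$ is cylindrical, $\theta(\pi_i^{-1}(G_i))=\pi_i^{-1}(B_i)$ for some $B_i\subseteq X_i$, and $B_i\ne\emptyset$ by (D2). By (iv), $\theta(G)=\bigcap_{i\in E}\pi_i^{-1}(B_i)$. This set is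 nonempty, because the conditions $x_i\in B_i$ concern different coordinates. By (D2), $G$ is nonmeager. Note that only cylinders over single factors were used.

\subsection*{From a Baire box to a cylindrical lifting: (3)$\Rightarrow$(2)}

By Theorem~\ref{thm:main} there is a lifting $\theta_W$ on $W=\prod_iW_i$ that respects coordinates. The points outside $W$ form a meager set, but they must also make decisions, and in a way that preserves cylinders. As in Example~\ref{ex:isolated}, a coordinatewise map does this. Pick $w_i\in W_i$, let $r_i\colon X_i\to W_i$ be the identity on $W_i$ and constant $w_i$ off $W_i$, and let $r_J=\prod_{i\in J}r_i\colon X_J\to W_J$, where $W_J=\prod_{i\in J}W_i$; write $r=r_I$. No continuity is needed. The set $W_J$ is open in $X_J$, since $W_i=X_i$ for all but finitely many $i$. For $A\in\mathcal B_c(X_I)$ we have $A\cap W\in\mathcal B_c(W)$ by Lemma~\ref{lem:sub}, and we define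
\[
\theta(A)=r^{-1}\bigl(\theta_W(A\cap W)\bigr).
\]

Since $r$ is the identity on $W$, we have $\theta(A)\cap W=\theta_W(A\cap W)$, so
\[
\theta(A)\triangle A\subseteq\bigl(\theta_W(A\cap W)\triangle(A\cap W)\bigr)\cup(X_I\setminus W).
\]
The first set is meager in $W$, hence in $X_I$ by Lemma~\ref{lem:sub}, and the second is meager by (3). This gives (i) and $\theta(A)\in\mathcal B_c(X_I)$. If $A\sim B$ in $X_I$, then $A\cap W\sim B\cap W$ in $W$ by Lemma~\ref{lem:sub}, which gives (ii). Each of the maps $A\mapsto A\cap W$, $\theta_W$ and $r^{-1}$ preserves finite unions, finite intersections and the empty set, and $\theta(X_I)=r^{-1}(W)=X_I$; this gives (iii)--(v). Finally let $A\in\mathcal B_c(X_J)$. Then $(A\times X_{J^c})\cap W=(A\cap W_J)\times W_{J^c}$ with $A\cap W_J\in\mathcal B_c(W_J)$, so $\theta_W$ maps this set to $B\times W_{J^c}$ for some $B\subseteq W_J$, and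
\[
\theta(A\times X_{J^c})=r^{-1}(B\times W_{J^c})=r_J^{-1}(B)\times X_{J^c}.
\]

\subsection*{A nonmeager product without cylindrical densities}

By Fleissner and Kunen \cite{FK} there are, in ZFC, Baire spaces $Y_1,Y_2$ such that $Y_1\times Y_2$ is not Baire. A nonempty open meager subset of $Y_1\times Y_2$ contains a box $U_1\times U_2$ with $U_i\subseteq Y_i$ nonempty and open. By Lemma~\ref{lem:sub}, the spaces $U_1$ and $U_2$ are Baire and the space $U_1\times U_2$ is meager in itself. We make the product nonmeager by adding isolated points: let $X_i=U_i\sqcup\{*_i\}$ be the topological sum of $U_i$ and a point.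

The point $(*_1,*_2)$ is isolated, so it lies in no nowhere dense set, and $X_1\times X_2$ is nonmeager. Suppose that $\theta$ is a cylindrical density on $X_1\times X_2$. The open subspace $U_1\times\{*_2\}$ is homeomorphic to the Baire space $U_1$, so it is nonmeager in itself and, by Lemma~\ref{lem:sub}, in $X_1\times X_2$. Hence $U_1\times X_2$ is nonmeager, and $\theta(U_1\times X_2)=B_1\times X_2$ with $B_1\ne\emptyset$ by (D2). The same argument with $\{*_1\}\times U_2$ gives $\theta(X_1\times U_2)=X_1\times B_2$ with $B_2\ne\emptyset$. By (iv),
\[
\theta(U_1\times U_2)=(B_1\times X_2)\cap(X_1\times B_2)=B_1\times B_2\ne\emptyset .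
\]
But $U_1\times U_2$ is meager in $X_1\times X_2$ by Lemma~\ref{lem:sub}, so $\theta(U_1\times U_2)=\emptyset$ by (D2), a contradiction. For $|I|>2$ let the remaining factors be one-point spaces. Then $X_I$ is homeomorphic to $X_1\times X_2$, cylinders over $X_1$ and over $X_2$ correspond, and the argument used no other cylinders. \qed

\begin{remark}
In the proof of (3)$\Rightarrow$(2) the base $r_J^{-1}(B)$ agrees with $B$ on $W_J$, but $X_J\setminus W_J$ need not be meager in $X_J$, so the comparison with $B$ does not give the Baire property of the base in $X_J$; this is why Theorem~\ref{thm:baire} is stated for cylindrical densities. For example, in $(U_1\sqcup\{*_1\})\times U_2$ the box $W=\{*_1\}\times U_2$ is Baire and has the meager complement $U_1\times U_2$, while $U_1$ is nonmeager in the first factor.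
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
``In this paper we investigate two main problems. One of them is the question on the existence of category liftings in the product of two topological spaces. We p\dots'' (opening words), \texttt{http://www.math.uni.wroc.pl/\~{}musial/TopAppl153.pdf}.

\bibitem{FK}
Fleissner and Kunen, \emph{Barely Baire spaces}, Fund. Math. \textbf{101} (1978), 229--240.

\end{thebibliography}
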